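
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{A pattern avoidable on words but not on permutations}


\begin{abstract}
A permutation contains a pattern $p=p_1\cdots p_m$ if it has consecutive blocks $B_1\cdots B_m$, each of length at least $2$, such that $B_i$ and $B_j$ have the same relative order whenever $p_i=p_j$. Grytczuk conjectured that every pattern avoidable on words over a finite alphabet is avoidable on permutations. We disprove this with an explicit pattern of length $18$. We also show that the conjecture becomes true, as an equivalence, if the minimum block length may depend on the pattern, and that it holds in its original form for patterns satisfying a simple connectivity condition.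
\end{abstract}

\section{The question and the answer}

\subsection*{Patterns in words and in permutations}

A \emph{pattern} is a finite nonempty word $p=p_1p_2\cdots p_m$ over an alphabet of variables. A \emph{factor} of a word or of a sequence is a block of consecutive terms.

A word $w$ over a finite alphabet $\Sigma$ \emph{contains} $p$ if some factor of $w$ has the form $h(p_1)h(p_2)\cdots h(p_m)$, where $h$ assigns a nonempty word over $\Sigma$ to each variable. Such a factor, with its division into the blocks $h(p_t)$, is an \emph{occurrence} of $p$ in $w$. If there is none, $w$ \emph{avoids} $p$. The pattern $p$ is \emph{avoidable over $k$ letters} if arbitrarily long words over a $k$-letter alphabet avoid $p$, and \emph{avoidable on words} if this holds for some $k$. For example, $XX$ is avoidable over three letters, by Thue's theorem (1906). By contrast, $XYX$ is unavoidable: in any $2k+1$ consecutive letters over a $k$-letter alphabet, two of the $k+1$ letters in odd places coincide, and there is something between them.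

For permutations one replaces equality of blocks by equality of shape. Two sequences of distinct numbers $(x_1,\dots,x_k)$ and $(y_1,\dots,y_k)$ are \emph{similar}, or have the same \emph{order type}, if $x_i<x_j$ exactly when $y_i<y_j$, for all $i,j$. A permutation $\pi=(x_1,\dots,x_n)$ \emph{contains} $p$ if some factor of $\pi$ splits into consecutive blocks $B_1B_2\cdots B_m$ such that
\begin{enumerate}
\item[(i)] each block has length at least $2$, and
\item[(ii)] $B_i$ and $B_j$ are similar (in particular, of equal length) whenever $p_i=p_j$.
\end{enumerate}
We call such a splitting an \emph{occurrence} of $p$ in $\pi$. If there is none, $\pi$ \emph{avoids} $p$, and $p$ is \emph{avoidable on permutations} if arbitrarily long permutations avoid it. Blocks of length $1$ are excluded because any two single entries are similar. An occurrence of $XX$ is a pair of adjacent similar blocks (``tight twins''). The pattern $XYX$ is again unavoidable: among the pairs of entries in places $(1,2)$, $(5,6)$, $(9,10)$, two are both increasing or both decreasing, and at least two entries separate them.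

\begin{conjecture}[Grytczuk, 2021 \cite{grytczuk}]
Every pattern avoidable on words is avoidable on permutations.
\end{conjecture}

This is a natural guess. A sequence of $k$ entries has one of $k!$ order types, so long blocks of a permutation carry plenty of information. One can write a word into the ups and downs of a permutation and hope that an occurrence of $p$ in the permutation reveals an occurrence of $p$ in the word. The weak point is short blocks: a block of length $2$ shows only whether it goes up or down.

\subsection*{Results}

Let
\[
p^*=AB\;W_1\;AXY\;W_2\;XYB\;W_3\;BXY\;W_4\;XYA ,
\]
a pattern of length $18$ in the variables $A,B,X,Y,W_1,\dots,W_4$.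

\begin{theorem}\label{thm:main}
\textup{(a)} The pattern $p^*$ is avoidable on words, over a $16$-letter alphabet.

\textup{(b)} Every permutation of length at least $N=22\,(8\cdot 22!+1)$ contains $p^*$.

\noindent Hence $p^*$ is avoidable on words but not on permutations, and the conjecture is false.
\end{theorem}

Short blocks are the only obstacle. For $K\ge2$, a \emph{$K$-occurrence} of $p$ in a permutation is an occurrence in which all blocks have length at least $K$; the conjecture concerns $K=2$.

\begin{theorem}\label{thm:long}
A pattern $p$ is avoidable on words if and only if there is some $K\ge2$ such that arbitrarily long permutations have no $K$-occurrence of $p$. If $p$ is avoidable over $2^d$ letters, $d\ge1$, then $K=4d+5$ works.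
\end{theorem}

In particular (the ``if'' part with $K=2$), a pattern avoidable on permutations is avoidable on words. By Theorem~\ref{thm:main}, $K$ cannot always be taken to be $2$ in the other direction. There is, however, a class of patterns for which it can. For a pattern $p$, let $G(p)$ be the graph that has two vertices $s(v)$ and $e(v)$ (the ``start'' and the ``end'' of $v$) for each variable $v$ of $p$, and an edge joining $e(u)$ to $s(v)$ for each two-letter factor $uv$ of $p$. Call $p$ \emph{locked} if $s(v)$ and $e(v)$ lie in the same component of $G(p)$ for every variable $v$ of $p$.

\begin{theorem}\label{thm:locked}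
Every locked pattern is avoidable on permutations (with blocks of length at least $2$).
\end{theorem}

For example, $G(XX)$ is the single edge $e(X)s(X)$, so $XX$ is locked. The pattern $XYX$ is not: the edges of $G(XYX)$ are $e(X)s(Y)$ and $e(Y)s(X)$.

\subsection*{Why the conjecture fails}

Similarity is preserved by restriction: if two sequences are similar, so are their subsequences in any fixed set of places. It is not preserved by concatenation. The four blocks of
\[
1\,2\;|\;3\,4\;|\;7\,8\;|\;5\,6
\]
are similar to one another, so this is an occurrence of $XYXY$; but the concatenations $1\,2\,3\,4$ and $7\,8\,5\,6$ are not similar, so it does not give an occurrence of $ZZ$ with $Z=XY$. On words it would. Accordingly, avoidability on words passes from a pattern to every pattern obtained from it by substituting nonempty words for variables, since an occurrence of the new pattern gives one of the old. On permutations this inheritance breaks down. We exploit this with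
\[
q^*=AB\;W_1\;AZ\;W_2\;ZB\;W_3\;BZ\;W_4\;ZA ,
\]
from which $p^*$ arises by the substitution $Z\mapsto XY$. The pattern $q^*$ is locked, so it is avoidable on words (Section~\ref{sec:words}) and even on permutations (Theorem~\ref{thm:locked}). Splitting $Z$ keeps the first property and destroys the second (Section~\ref{sec:perm}).

Section~\ref{sec:long} proves Theorem~\ref{thm:long} and Section~\ref{sec:locked} proves Theorem~\ref{thm:locked}; the proof of Theorem~\ref{thm:main} does not depend on them.

\subsection*{Conventions}

From now on, except in Section~\ref{sec:perm}, positions in a word or sequence are counted from $0$, and the block $[i,j)$ consists of the terms in positions $i,\dots,j-1$. An occurrence of $p_1\cdots p_m$ is described by its \emph{cuts} $c_0<c_1<\dots<c_m$: its $t$-th block is $[c_{t-1},c_t)$.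

The \emph{sign} of a pair $(x,y)$ of distinct numbers is $+$ if $x<y$ and $-$ if $x>y$. Two blocks of length $2$ are similar if and only if they have the same sign. The sign \emph{at position $i$} of a sequence $(x_0,x_1,\dots)$ of distinct numbers is the sign of $(x_i,x_{i+1})$. A block $[i,j)$ \emph{displays} the signs at positions $i,\dots,j-2$, and its order type determines them.

We use the notions above for arbitrary sequences of distinct numbers, identified with permutations via their order types. A factor of a permutation without $K$-occurrences of $p$ has none either, so ``arbitrarily long'' may be read as ``of every length''.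

\section{Locked patterns on words}\label{sec:words}

\subsection*{What locking does}

In an occurrence of $p$, the end of a block is the start of the next block. So information that a block carries about its start and its end travels along the edges of $G(p)$. If $p$ is locked, it reaches everything.

\begin{lemma}\label{lem:prop}
Let $p=p_1\cdots p_m$ be locked, let $c_0,\dots,c_m$ be the cuts of an occurrence of $p$ in a word or a permutation, and let $f$ be a function on the integers. Suppose that each of $f(c_{t-1})$ and $f(c_t)$ depends only on the variable $p_t$; that is, $p_t=p_u$ implies $f(c_{t-1})=f(c_{u-1})$ and $f(c_t)=f(c_u)$, for $1\le t,u\le m$. Then $f(c_0)=f(c_1)=\dots=f(c_m)$.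
\end{lemma}

\begin{proof}
By hypothesis we may label the vertices of $G(p)$ by giving $s(p_t)$ the label $f(c_{t-1})$ and $e(p_t)$ the label $f(c_t)$. Every edge of $G(p)$ joins $e(p_t)$ to $s(p_{t+1})$ for some $t$, and both labels are $f(c_t)$. So labels are constant on components. Moreover $G(p)$ is connected: $s(p_t)$ and $e(p_t)$ share a component because $p$ is locked, $e(p_t)$ is adjacent to $s(p_{t+1})$, and so the chain $s(p_1),e(p_1),s(p_2),e(p_2),\dots,e(p_m)$, which meets every vertex, stays in one component. Hence all labels are equal.
\end{proof}

The argument shows that $p$ is locked if and only if $G(p)$ is connected.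

\subsection*{Words that know their own position}

To use the lemma we need words in which a block reveals its start modulo some number. Let $\Sigma=\{0,1,\dots,7\}\times\{0,1\}$, a set of $16$ letters, and fix a bijection $\gamma:\Sigma\to\{0,1\}^4$, written $\gamma(c)=\gamma_0(c)\gamma_1(c)\gamma_2(c)\gamma_3(c)$. For $c\in\Sigma$ let $\varphi(c)$ be the word of length $8$ whose letter in position $i$, $0\le i\le7$, is
\[
\bigl(i,\ \gamma_{i\bmod 4}(c)\bigr),
\]
and extend $\varphi$ to words letter by letter. Two features matter.
\begin{itemize}
\item The first coordinates are a clock: for $n\ge1$, the letter of $\varphi^n(c)$ in position $i$ has first coordinate $i\bmod 8$.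
\item The second coordinates write $c$ twice: the first four letters of $\varphi(c)$ determine $c$, and so do the last four. Hence, however $\varphi(c)$ is cut in two, at least one of the pieces determines $c$.
\end{itemize}

Consider first the smallest locked pattern, $XX$. Suppose $\varphi^n(c)=\varphi(w')$, with $n\ge1$ and $w'=\varphi^{n-1}(c)$, contains a square with blocks $[i,i+\ell)$ and $[i+\ell,i+2\ell)$. Their first letters agree, so by the clock $i\equiv i+\ell\pmod 8$, that is, $8\mid\ell$. Say $\ell=8$ and $i=8k+3$. The first block begins with the last five letters of $\varphi(w'_k)$ and so determines $w'_k$; the second determines $w'_{k+1}$ in the same way. The blocks are equal, so $w'_k=w'_{k+1}$ and $w'$ contains a square. Descending in this way we reach a square in the one-letter word $\varphi^0(c)=c$, which is absurd. For a general locked pattern, Lemma~\ref{lem:prop} supplies the divisibility.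

\begin{lemma}\label{lem:words}
Every locked pattern $q$ is avoidable on words over a $16$-letter alphabet: no word $\varphi^n(c)$, $c\in\Sigma$, $n\ge0$, contains $q$.
\end{lemma}

\begin{proof}
Let $q=q_1\cdots q_m$. Here $m\ge2$, since for $m=1$ the graph $G(q)$ has two vertices and no edge. Suppose some $\varphi^n(c)$ contains $q$, and take such a word $w=\varphi^n(c)$ with $n$ least. A one-letter word cannot contain $q$, so $n\ge1$ and $w=\varphi(w')$ with $w'=\varphi^{n-1}(c)$. Let $c_0<\dots<c_m$ be the cuts of an occurrence of $q$ in $w$ given by a substitution $h$.

By the clock, the residue $c_{t-1}\bmod 8$ is the first coordinate of the first letter of $h(q_t)$, so it depends only on $q_t$. Hence so does the residue of $c_t=c_{t-1}+|h(q_t)|$. By Lemma~\ref{lem:prop}, applied with $f(x)=x\bmod 8$, all cuts have the same residue $r$ with $0\le r\le7$. Write $c_t=8k_t+r$; then $k_0<k_1<\dots<k_m$.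

\emph{Case $r\le4$.} The block $[c_{t-1},c_t)$ contains the last $8-r\ge4$ letters of $\varphi(w'_{k_{t-1}})$ and all of $\varphi(w'_j)$ for $k_{t-1}<j<k_t$, at places in the block determined by $r$. So, as a word, it determines the nonempty word $w'_{k_{t-1}}\cdots w'_{k_t-1}$.

\emph{Case $r\ge5$.} Since $8k_t+r=c_t\le 8|w'|$, we have $k_t<|w'|$. The block $[c_{t-1},c_t)$ contains all of $\varphi(w'_j)$ for $k_{t-1}<j<k_t$ and the first $r\ge5$ letters of $\varphi(w'_{k_t})$, again at places determined by $r$. So it determines the nonempty word $w'_{k_{t-1}+1}\cdots w'_{k_t}$.

In either case, $t=1,\dots,m$ gives consecutive nonempty factors of $w'$, equal whenever the corresponding variables are equal. So $w'=\varphi^{n-1}(c)$ contains $q$, contradicting the choice of $n$. Since $|\varphi^n(c)|=8^n$, the pattern $q$ is avoidable over $16$ letters.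
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
In $G(q^*)$ the factors $AZ,BZ$ give the edges $e(A)s(Z)$ and $e(B)s(Z)$, and the factors $ZA,ZB$ give $e(Z)s(A)$ and $e(Z)s(B)$. So $\{e(A),e(B),s(Z)\}$ and $\{s(A),s(B),e(Z)\}$ each lie in one component, and the edge $e(A)s(B)$ from the factor $AB$ joins these. Every $W_i$ is preceded and followed by one of $A,B,Z$, so $s(W_i)$ and $e(W_i)$ are adjacent to vertices of this component. Hence $G(q^*)$ is connected, $q^*$ is locked, and by Lemma~\ref{lem:words} arbitrarily long words over $16$ letters avoid $q^*$. These words also avoid $p^*$: if $p^*$ occurs via $h$, then $q^*$ occurs via $Z\mapsto h(X)h(Y)$, with $h$ unchanged on the other variables.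
\end{proof}

\section{The pattern $p^*$ in every long permutation}\label{sec:perm}

\subsection*{How the pattern arises}

The variables $W_i$, which occur once each, are separators and may be filled with any stretch of length at least $2$. Because of them, the five factors $AB$, $AXY$, $XYB$, $BXY$, $XYA$ need not be found side by side. A long permutation has many disjoint segments of one order type, and each factor can be taken from its own segment. So it is enough to find the five factors, possibly overlapping, in \emph{one} sequence of bounded length, with consistent shapes.

With this device a natural first candidate is $AA\,W_1\,AXY\,W_2\,XYA$. It comes from $AA\,W_1\,AZ\,W_2\,ZA$. The latter is locked: the edges $e(A)s(A)$, $e(A)s(Z)$, $e(Z)s(A)$ connect the vertices of $A$ and $Z$, and each $W_i$ stands between two of these variables. So the candidate is avoidable on words. But an occurrence of it contains tight twins $AA$, and $XX$ is avoidable on permutations by Theorem~\ref{thm:locked}; so the candidate is avoidable on permutations as well. The square must go. In $p^*$ it is replaced by $AB$ with two different variables, and $XY$ is placed on both sides of both of them, which keeps $q^*$ locked. Now $A$ and $B$ need not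 resemble each other: each can be one fixed window of the sequence.

\begin{example}\label{ex:sixteen}
Consider the sequence
\[
1\;2\;4\;3\ |\ 5\;7\;8\;6\ |\ 9\;12\;11\;10\ |\ 14\;15\;16\;13 .
\]
Its four windows have the distinct order types $1243$, $1342$, $1432$, $2341$, but each goes up in its first two entries and down in its last two. Let $A$ be the second window and $B$ the third. Then $AB$ is present. With $X$ an increasing pair and $Y$ a decreasing pair, every window is also a copy of $XY$, and we read off
\[
\begin{array}{r@{\qquad}cccc}
AB: & & 5\,7\,8\,6 & 9\,12\,11\,10 & \\
AXY: & & 5\,7\,8\,6 & 9\,12\,|\,11\,10 & \\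
XYB: & & 5\,7\,|\,8\,6 & 9\,12\,11\,10 & \\
BXY: & & & 9\,12\,11\,10 & 14\,15\,|\,16\,13\\
XYA: & 1\,2\,|\,4\,3 & 5\,7\,8\,6 & &
\end{array}
\]
If $XY$ were one variable $Z$, all four windows would have to be similar, and no two of them are.
\end{example}

In terms of $G(p^*)$: since $X$ is always followed by $Y$, and $Y$ always preceded by $X$, the vertices $e(X)$ and $s(Y)$ form a component by themselves, so $p^*$ is not locked. In the example the cuts between $X$ and $Y$ fall in the middle of a window, and all other cuts fall between windows or at the ends of the sequence.

\subsection*{The five factors in 22 entries}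

The example works because the signs of consecutive pairs alternate. If they do not, two adjacent pairs have the same sign, and blocks of length $2$ alone suffice.

\begin{lemma}\label{lem:five}
Let $\tau=(t_1,\dots,t_{22})$ be a sequence of distinct numbers. Then $\tau$ has five factors, possibly overlapping, that split into consecutive blocks of length at least $2$ labeled respectively
\[
A\,B,\qquad A\,X\,Y,\qquad X\,Y\,B,\qquad B\,X\,Y,\qquad X\,Y\,A ,
\]
so that any two blocks with the same label, in the same or in different factors, are similar.
\end{lemma}

\begin{proof}
For $1\le j\le 11$ let $u_j$ be the sign of the pair $(t_{2j-1},t_{2j})$. A factor of the word $u_1u_2\cdots u_{11}$ corresponds to consecutive blocks of length $2$ in $\tau$.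

\emph{Case 1: $u_j=u_{j+1}$ for some $j\le7$.} Put $\sigma=u_j$, let $\bar\sigma$ be the opposite sign, and let $c_1c_2c_3c_4c_5=u_j\cdots u_{j+4}$, so that $c_1=c_2=\sigma$. We use blocks of length $2$ and give $A$ and $B$ the same sign. Then it suffices to choose signs for $A,X,Y$ such that the three words $AA$, $AXY$, $XYA$ are factors of $c_1\cdots c_5$.
\begin{itemize}
\item If $c_3=\sigma$, take $A=X=Y=\sigma$; the factor $c_1c_2c_3=\sigma\sigma\sigma$ suffices.
\item If $c_3c_4=\bar\sigma\sigma$, take $A=X=\sigma$ and $Y=\bar\sigma$. Then $AA=\sigma\sigma=c_1c_2$, $AXY=\sigma\sigma\bar\sigma=c_1c_2c_3$, and $XYA=\sigma\bar\sigma\sigma=c_2c_3c_4$.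
\item If $c_3c_4c_5=\bar\sigma\bar\sigma\sigma$, take $A=\sigma$ and $X=Y=\bar\sigma$. Then $AA=c_1c_2$, $AXY=\sigma\bar\sigma\bar\sigma=c_2c_3c_4$, and $XYA=\bar\sigma\bar\sigma\sigma=c_3c_4c_5$.
\item If $c_3c_4c_5=\bar\sigma\bar\sigma\bar\sigma$, take $A=X=Y=\bar\sigma$; the factor $c_3c_4c_5$ suffices.
\end{itemize}

\emph{Case 2: $u_j\ne u_{j+1}$ for all $j\le7$.} Then $u_1=u_3=u_5=u_7$ and $u_2=u_4=u_6=u_8$. As in Example~\ref{ex:sixteen}, let $A=(t_5,\dots,t_8)$ and $B=(t_9,\dots,t_{12})$ throughout, and let $X$ and $Y$ be the two halves of the windows marked $X\,Y$:
\[
\begin{array}{r|c|c|c|c}
 & t_1\cdots t_4 & t_5\cdots t_8 & t_9\cdots t_{12} & t_{13}\cdots t_{16}\\\hline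
AB & & A & B & \\
AXY & & A & X\,Y & \\
XYB & & X\,Y & B & \\
BXY & & & B & X\,Y\\
XYA & X\,Y & A & &
\end{array}
\]
The block $A$ is always the same block, and so is $B$. The blocks $X$ have signs $u_5,u_3,u_7,u_1$, from the second row to the last, and these are equal. The blocks $Y$ have signs $u_6,u_4,u_8,u_2$, and these are equal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $\pi$ have length at least $N=22(8\cdot22!+1)$. Cut its first $N$ entries into $8\cdot22!+1$ consecutive segments of length $22$. There are $22!$ order types, so some nine segments share one. Let $J_1,\dots,J_5$ be the first, third, fifth, seventh and ninth of these from left to right. Between $J_i$ and $J_{i+1}$ lies at least one whole segment, that is, at least $22$ entries.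

Apply Lemma~\ref{lem:five} to $J_1$. The positions it gives serve for all the $J_i$, because similarity passes to restrictions: blocks at corresponding positions in two of the $J_i$ are similar. Take the factor $AB$ in $J_1$, $AXY$ in $J_2$, $XYB$ in $J_3$, $BXY$ in $J_4$ and $XYA$ in $J_5$, each at its position from the lemma. Then any two blocks with the same label are similar. Let $W_i$ be the stretch of $\pi$ between the $i$-th and the $(i+1)$-st of these factors. It has length at least $22\ge2$, and $W_i$ occurs only once in $p^*$, so nothing else is required of it. This is an occurrence of $p^*$ in $\pi$.
\end{proof}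

\section{Long blocks: proof of Theorem~\ref{thm:long}}\label{sec:long}

\subsection*{Writing a word into the signs of a permutation}

For the ``only if'' part we code each letter of a word avoiding $p$ by a sign word and realize the concatenation of the codes by a permutation. Three things can go wrong when we read the word back from a block: we may not know where the codewords begin, a cut may destroy the codeword in which it falls, and we must decide on which side of the cut to count that codeword's letter. As in Section~\ref{sec:words}, the remedies are a clock, writing each letter twice, and rounding.

\begin{proof}[Proof of Theorem~\ref{thm:long}, ``only if'' and the value of $K$]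
Let $p=p_1\cdots p_n$ be avoidable over $\Sigma$ with $|\Sigma|\le 2^d$, $d\ge1$. Fix distinct codes $e_1(c)\cdots e_d(c)\in\{+,-\}^d$ for the letters $c\in\Sigma$. Let $D(c)$ be the word of length $2d$
\[
D(c)={-}\,e_1(c)\;{-}\,e_2(c)\;\cdots\;{-}\,e_d(c),
\]
and put
\[
C(c)=D(c)\,D(c)\,{-}\,{+}\,{+},\qquad M=|C(c)|=4d+3,\qquad K=M+2=4d+5 .
\]
For $d=1$, for instance, the two codewords are $-+-+-++$ and $-----++$; in a concatenation of them, two consecutive plus signs occur only at the end of a codeword.

Let $w=w_0\cdots w_{L-1}$ be a word over $\Sigma$ that avoids $p$. Let $\pi=(x_0,\dots,x_{ML-1})$ be a permutation whose sign at position $i$, $0\le i\le ML-2$, is the $i$-th letter of $C(w_0)C(w_1)\cdots C(w_{L-1})$. Any sequence of signs can be realized: let each new entry be larger, or smaller, than all previous ones, as the sign demands. We claim that $\pi$ has no $K$-occurrence of $p$. Since $L$ can be arbitrarily large, this suffices.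

\emph{Clock.} In $C(w_0)C(w_1)\cdots$ all signs at positions with residue $0,2,\dots,4d$ modulo $M$ are $-$. A pair of adjacent positions avoiding these residues has residues $(4d+1,4d+2)$, and there both signs are $+$. A block $[i,j)$ of length at least $K$ displays $j-i-1\ge M+1$ signs, hence at least $M$ adjacent pairs, and one of them is this $++$. So the order type of the block determines $i$ modulo $M$.

\emph{Rounding.} For an integer $Mk+r$ with $0\le r<M$ put
\[
R(Mk+r)=\begin{cases}k & \text{if } r\le 2d,\\ k+1 & \text{if } r\ge 2d+1.\end{cases}
\]
We shall assign to a block $[i,j)$ the letters $w_m$ with $R(i)\le m<R(j)$. The threshold is chosen so that each of these letters can be read from the block: a long block starting at a cut with residue $r\le2d$ displays the second copy of $D(w_k)$ unless it ends too early, and a long block ending at a cut with residue $r\ge2d+1$ displays the first copy unless it starts too late; the decoding below covers all situations. The function $R$ is nondecreasing and $R(i+M)=R(i)+1$, so $R(j)>R(i)$ whenever $j-i\ge K$. All cuts in $\pi$ lie in $[0,ML]$, where $0\le R\le L$.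

\emph{Decoding.} Let $[i,j)$ and $[i',j')$ be similar blocks of length at least $K$. By the clock there is an integer $s$ with $i'=i+sM$, and then $j'=j+sM$, $R(i')=R(i)+s$ and $R(j')=R(j)+s$. We claim that
\[
w_{R(i)}\cdots w_{R(j)-1}=w_{R(i')}\cdots w_{R(j')-1},
\]
that is, $w_m=w_{m+s}$ for $R(i)\le m<R(j)$. From $R(i)\le m$ we get $i\le Mm+2d$, and from $R(j)>m$ we get $j\ge Mm+2d+1$.
\begin{itemize}
\item If $j\ge Mm+4d+1$, then the signs at positions $Mm+2d,\dots,Mm+4d-1$ are displayed by $[i,j)$, since $i\le Mm+2d$ and $j-2\ge Mm+4d-1$. They form the second copy of $D(w_m)$.
\item If $j\le Mm+4d$, then $i\le j-K\le Mm+4d-(4d+5)<Mm$, while $j-2\ge Mm+2d-1$. So the signs at positions $Mm,\dots,Mm+2d-1$ are displayed, and they form the first copy of $D(w_m)$.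
\end{itemize}
Shifting all positions by $sM$, we see that $[i',j')$ displays the corresponding copy of $D(w_{m+s})$ in the same place relative to its start. The blocks are similar, so $D(w_m)=D(w_{m+s})$ and $w_m=w_{m+s}$.

Now suppose $\pi$ has a $K$-occurrence of $p$ with cuts $i_0<\dots<i_n$. Then the words $w_{R(i_{t-1})}\cdots w_{R(i_t)-1}$, $1\le t\le n$, are consecutive nonempty factors of $w$, equal whenever the corresponding variables are equal. So $w$ contains $p$, a contradiction.
\end{proof}

Since $p^*$ is avoidable over $16=2^4$ letters, it becomes avoidable on permutations once all blocks are required to have length at least $21$.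

\subsection*{Unavoidable patterns stay unavoidable}

For the ``if'' part, let $U_1=x_1$ and $U_n=U_{n-1}x_nU_{n-1}$ for $n\ge2$, where $x_1,x_2,\dots$ are variables. Thus $U_2=x_1x_2x_1$ and $U_3=x_1x_2x_1x_3x_1x_2x_1$. By the theorem of Bean, Ehrenfeucht and McNulty \cite{bem} and Zimin \cite{zimin}, a pattern $p$ that is unavoidable on words is contained in some $U_n$, where $U_n$ is regarded as a word over $\{x_1,\dots,x_n\}$. It would not suffice to find $U_n$ itself in every long permutation: an occurrence of $p$ in $U_n$ substitutes whole factors of $U_n$ for variables, and concatenations of similar blocks need not be similar. So we find $U_n$ with more similarity than the definition demands.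

Every occurrence of $x_j$ in $U_n$, $j\le n$, is the center of a \emph{canonical copy} of $U_j$, arising from the recursive definition; there are $2^{n-j}$ of them. Such a copy is bounded on each side by a letter of index greater than $j$ or by an end of $U_n$. This is clear for $j=n$. For $j<n$ it follows by induction on $n$, since in $U_{n-1}x_nU_{n-1}$ each end of each $U_{n-1}$ is next to $x_n$ or is an end of $U_n$. Consequently, between two occurrences of $x_j$ in $U_n$ there is a letter of larger index: the second lies outside the canonical copy centered at the first, because $U_j$ contains $x_j$ only once.

\begin{lemma}\label{lem:zimin}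
Let $K\ge2$. For each $n\ge1$ there is $L_n\ge K$ such that every sequence of $L_n$ distinct numbers has a factor split into blocks of length at least $K$, labeled by the successive letters of $U_n$, with the following property: for each $j\le n$, the stretches labeled by the canonical copies of $U_j$ are all similar, with corresponding divisions into blocks.
\end{lemma}

\begin{proof}
For $n=1$ take $L_1=K$. For $n\ge2$ put $L=L_{n-1}\ge K$ and $L_n=(2\cdot L!+1)L$. Cut a sequence of length $L_n$ into $2\cdot L!+1$ consecutive segments of length $L$. Three of them have the same order type. In the first and the third of these, take the structure for $U_{n-1}$ at the same relative positions, and label everything between these two stretches by $x_n$. This middle block contains the whole second segment, so its length is at least $L\ge K$. For $j=n$ there is only one copy and nothing to prove. For $j<n$ every canonical copy of $U_j$ lies in one of the two copies of $U_{n-1}$. Within each half the stretches are similar by induction, and between the halves because the positions correspond.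
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:long}, ``if'']
Let $p$ be unavoidable on words, contained in $U_n$ via $h$, and let $K\ge2$. Take a permutation of length at least $L_n$ and the structure of Lemma~\ref{lem:zimin} in it. Give each variable $v$ of $p$, at each of its occurrences in $p$, the stretch labeled by the corresponding occurrence of $h(v)$ in $U_n$. Its length is at least $K$. It remains to see that two stretches given to the same variable $v$ are similar.

Let $x_j$ be the letter of largest index in $h(v)$. It occurs only once in $h(v)$, since between two occurrences of $x_j$ in $U_n$ there is a letter of larger index. An occurrence of $h(v)$ in $U_n$ contains no letter of index greater than $j$, so it lies inside the canonical copy of $U_j$ centered at its letter $x_j$. Its offset inside this copy is determined by the place of $x_j$ in $h(v)$, so it is the same for all occurrences of $h(v)$. By Lemma~\ref{lem:zimin}, the stretches labeled by these copies of $U_j$ are similar with corresponding divisions. Hence so are the parts labeled by $h(v)$.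

Thus every permutation of length at least $L_n$ has a $K$-occurrence of $p$. As $K\ge2$ was arbitrary, no $K$ as in Theorem~\ref{thm:long} exists for $p$.
\end{proof}

\section{Locked patterns on permutations: proof of Theorem~\ref{thm:locked}}\label{sec:locked}

For a locked pattern $p$, Lemma~\ref{lem:words} and Theorem~\ref{thm:long} provide long permutations without $K$-occurrences of $p$, for some $K$. We must also exclude shorter blocks. The idea is to hide such a permutation $\nu$ inside another one, arranged so that every occurrence of $p$ there has long blocks and leaves a trace in $\nu$ whose blocks have length at least $K$. The main problem is blocks of length $2$, which show one sign and hence one bit. We use a permutation with periodic signs ${+}{+}{-}{-}$. One sign tells in which half of the period a block starts, and a block of length $2$ moves to the other half; a locked pattern cannot tolerate this. This makes all block lengths divisible by $4$. To make them divisible by higher powers of $2$, we insert a second permutation $\mu$, in which the construction is repeated.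

Let $\mu=(\mu_1,\dots,\mu_{2m})$ and $\nu=(\nu_1,\dots,\nu_m)$ be permutations. Let $T(\mu,\nu)$ be the permutation of length $4m$ with the order type of
\[
\nu_1,\ \mu_1,\ P_1,\ \mu_2,\quad \nu_2,\ \mu_3,\ P_2,\ \mu_4,\quad\dots,\quad \nu_m,\ \mu_{2m-1},\ P_m,\ \mu_{2m},
\]
where the entries from $\nu$ lie below all entries from $\mu$, and these lie below all the $P_k$; the entries from $\nu$ and from $\mu$ are ordered among themselves as in $\nu$ and $\mu$, and $P_1<P_2<\dots<P_m$. For example, $\mu=(2,4,1,3)$ and $\nu=(2,1)$ give
\[
T(\mu,\nu)=(2,4,7,6,\ 1,3,8,5).
\]
With positions in $T(\mu,\nu)$ counted from $0$, the sign at position $c$ is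
\[
+,\ +,\ -,\ -\qquad\text{for } c\equiv 0,1,2,3\pmod 4
\]
respectively.

Consider $XX$ first. Adjacent blocks of length $2$ start at positions $c$ and $c+2$, where the signs are opposite, so they are not similar. Adjacent similar blocks of length $\ell\ge3$ show the same first two signs; the pairs ${+}{+}$, ${+}{-}$, ${-}{-}$, ${-}{+}$ belong to $c\equiv0,1,2,3$ respectively, so $4\mid\ell$. The general case again uses Lemma~\ref{lem:prop}.

\begin{lemma}\label{lem:T}
Let $p$ be a locked pattern that occurs in $T(\mu,\nu)$ with blocks of lengths $\ell_v\ge2$ for the variables $v$. Then $4\mid\ell_v$ for every $v$. Moreover, $\mu$ has an occurrence of $p$ with block lengths $\ell_v/2\ge2$, and some factor of $\nu$ splits into consecutive blocks, labeled by the successive letters of $p$, of lengths $\ell_v/4$, such that blocks with the same label are similar.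
\end{lemma}

\begin{proof}
Let $p=p_1\cdots p_n$, and let $c_0<\dots<c_n$ be the cuts. Let $f(c)=0$ if $c\bmod4\in\{0,1\}$ and $f(c)=1$ if $c\bmod 4\in\{2,3\}$. The first sign of a block gives the value of $f$ at its start: $+$ means $0$ and $-$ means $1$. If a block has length $2$, the value of $f$ at its end is the other one. If it has length at least $3$, its first two signs determine its start modulo $4$, as listed above, and with the length also its end modulo $4$. Length and displayed signs depend only on the variable. So $f(c_{t-1})$ and $f(c_t)$ depend only on $p_t$, and by Lemma~\ref{lem:prop} the function $f$ is constant on the cuts. Therefore no block has length $2$.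

Now all blocks have length at least $3$. So the residues modulo $4$ of $c_{t-1}$ and of $c_t$ depend only on $p_t$. By Lemma~\ref{lem:prop}, applied to the function $c\mapsto c\bmod4$, all cuts have the same residue modulo $4$. In particular $4\mid\ell_v$ for every $v$.

A block of length $4k$ contains exactly $2k$ consecutive entries from $\mu$ and exactly $k$ consecutive entries from $\nu$, and their places in the block are determined by the common residue of the cuts. Restricting all blocks to their entries from $\mu$, respectively from $\nu$, gives consecutive blocks of $\mu$, respectively of $\nu$; similar blocks restrict to similar blocks. Since $\ell_v\ge4$, the blocks in $\mu$ have length at least $2$.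
\end{proof}

The two conclusions play different roles. The blocks found in $\nu$ may have length $1$, so by themselves they contradict nothing. The blocks found in $\mu$ form a genuine occurrence, so the construction can be iterated there, and each iteration doubles the power of $2$ that divides all lengths. Once the lengths are large enough, $\nu$ gives the contradiction.

\begin{proof}[Proof of Theorem~\ref{thm:locked}]
Let $p$ be locked. By Lemma~\ref{lem:words}, $p$ is avoidable over $16=2^4$ letters. So by Theorem~\ref{thm:long} with $d=4$, there are permutations of every length without $21$-occurrences of $p$.

Let $t\ge1$, and let $\nu$ be such a permutation of length $32t$. Let $\mu_0$ be any permutation of length $2t$, and for $1\le j\le5$ let $\mu_j=T(\mu_{j-1},\mathrm{id})$, where $\mathrm{id}$ is the increasing permutation of half the length of $\mu_{j-1}$. (In the rest of this proof subscripts on $\mu$ count the iterations, not entries.) Since $T(\mu,\cdot)$ is twice as long as $\mu$, the length of $\mu_j$ is $2^{j+1}t$. In particular $\mu_5$ has length $64t$, twice that of $\nu$, and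
\[
\pi=T(\mu_5,\nu)
\]
is a permutation of length $128t$. We claim that it avoids $p$.

First, for $1\le j\le5$, all block lengths in any occurrence of $p$ in $\mu_j$ are divisible by $2^{j+1}$. For $j=1$ this is the divisibility by $4$ in Lemma~\ref{lem:T}. For $j\ge2$, an occurrence in $\mu_j$ with lengths $\ell_v$ yields, by Lemma~\ref{lem:T}, one in $\mu_{j-1}$ with lengths $\ell_v/2$; these are divisible by $2^j$ by induction, so $2^{j+1}\mid\ell_v$.

Now suppose $p$ occurs in $\pi$ with lengths $\ell_v$. By Lemma~\ref{lem:T} it occurs in $\mu_5$ with lengths $\ell_v/2$, so $2^6\mid\ell_v/2$ and $2^7\mid\ell_v$. By Lemma~\ref{lem:T} again, $\nu$ has consecutive blocks labeled by the letters of $p$, similar for equal variables, of lengths $\ell_v/4\ge32\ge21$. This is a $21$-occurrence of $p$ in $\nu$, a contradiction. So $\pi$ avoids $p$, and $t$ was arbitrary.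
\end{proof}

\begin{thebibliography}{9}

\bibitem{bem} Bean, Ehrenfeucht and McNulty, Pacific J. Math. \textbf{85} (1979).

\bibitem{grytczuk} Grytczuk, \emph{Twins in permutations}, 2021,\\ \url{https://www.i2m.univ-amu.fr/wiki/Combinatorics-on-Words-seminar/_media/seminar2021:20211122grytczuk.pdf}

\bibitem{zimin} Zimin, Mat. Sb. \textbf{119} (1982).

\end{thebibliography}

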